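\title{Equations with constants in the monoid of finite languages: $XU=VX$ is undecidable}

\begin{abstract}
The nonempty finite languages over an alphabet $A$ form a monoid under concatenation. We show that for $|A|\ge 2$ it is undecidable whether an equation with constants has a solution in this monoid. This holds already for the single equation $XU=VX$ in one unknown $X$, even when $V$ is $U$ with one word deleted, and the problem is $\Sigma^0_1$-complete. In the proof a marker letter forces every solution to be a union of powers of $U$; the equation then asks whether certain products can be refactored into the same number of factors, and the number of factors serves as a counter that detects errors in computations of a two-counter machine. For $|A|=1$, solvability of finite systems of equations with constants is decidable.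
\end{abstract}

\section{Introduction}

Let $A$ be a finite alphabet, $A^*$ the set of words over $A$, $\varepsilon$ the empty word and $A^+=A^*\setminus\{\varepsilon\}$. The nonempty finite subsets of $A^*$ form a monoid $\mathrm{Fin}(A^*)$ under concatenation,
\[
XY=\{xy : x\in X,\ y\in Y\},
\]
with identity $\{\varepsilon\}$. We put $X^0=\{\varepsilon\}$ and $\mathbb N=\{0,1,2,\dots\}$. An \emph{equation with constants} is a pair of words over $\Xi\cup C$, where $\Xi$ is a finite set of unknowns and $C$ is a finite set of elements of $\mathrm{Fin}(A^*)$, the constants. A \emph{solution} assigns a nonempty finite language to each unknown so that the two sides, evaluated in $\mathrm{Fin}(A^*)$, are the same language. The empty language is excluded because it acts as a zero: it would solve every equation that has unknowns on both sides. The following question is posed in \cite[Problem~16]{tutorial}.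

\begin{quote}
Is it decidable whether a given equation with constants has a solution in the monoid of finite languages?
\end{quote}

Candidates for a solution are finite objects and can be tested one after another. So the problem is semi-decidable, and it is decidable exactly if the size of a smallest solution can be bounded computably. The simplest cases do admit such bounds.

\begin{itemize}
\item If one side contains no unknown, it evaluates to a finite language $L$. All factors on the other side are nonempty, so every word of a language assigned to an unknown occurring there is a factor of a word of $L$. A finite search decides the equation.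
\item For words $u,v\in A^+$, consider $xu=vx$ with an unknown word $x$. If $|x|\ge|v|$ then $x=vx'$, and canceling $v$ gives $x'u=vx'$. So a solvable equation has a solution shorter than $v$.
\item For $A=\{\mathsf a\}$, identify $\mathsf a^n$ with $n$. The equation $XU=VX$ becomes $X+U=V+X$, which forces $\min U=\min V$ and $\max U=\max V$. These conditions suffice: for a long interval $X=[0,G]$ each side is an interval (Lemma~\ref{lem:interval} below), and the endpoints agree.
\end{itemize}

One might therefore expect a decision procedure, at least for one unknown. Two features of $\mathrm{Fin}(A^*)$ work against this. First, the lengths of a shortest and of a longest word are additive under products, but in $XU=VX$ the contribution of $X$ cancels, so lengths do not bound $X$. Second, a word of a product may factor in several ways, so the monoid is not cancellative; for instance $\{\varepsilon,a\}\{\varepsilon,a^2\}=\{\varepsilon,a\}\{\varepsilon,a,a^2\}$. Over two letters this ambiguity can simulate computation.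

\begin{theorem}\label{thm:main}
Let $A$ be a fixed alphabet with $|A|\ge2$. It is undecidable, given finite nonempty $U,V\subset A^+$, whether there is a nonempty finite $X\subset A^*$ with $XU=VX$. This remains true when $V$ is $U$ with one word deleted. The problem is $\Sigma^0_1$-complete.
\end{theorem}

Recall that a problem is in $\Sigma^0_1$ if its positive instances can be enumerated by an algorithm, and $\Sigma^0_1$-complete if moreover every problem in $\Sigma^0_1$ reduces to it by a computable map sending positive instances to positive instances and negative to negative (a many-one reduction). Since $XU=VX$ is an equation with constants, Theorem~\ref{thm:main} answers the question above in the negative.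

\begin{theorem}\label{thm:unary}
For $|A|=1$, solvability of finite systems of equations with constants in the monoid of nonempty finite languages is decidable.
\end{theorem}

Over the empty alphabet the monoid is trivial, so the two theorems cover all alphabets of interest.

The proof of Theorem~\ref{thm:main} has three layers. In Section~\ref{sec:marker} a marker letter reduces $XU=VX$ to a question about refactoring products of words of $U$ without changing the number of factors. In Section~\ref{sec:languages} refactorizations are identified with runs of a finite automaton, the number of factors being the number of steps. In Sections~\ref{sec:orbit} and~\ref{sec:stepper} we build an automaton that uses its number of steps as a counter and accepts, in the right number of steps, all long words if a given two-counter machine halts, and misses a word of every length if it does not. Section~\ref{sec:end} passes to two letters. Section~\ref{sec:unary} proves Theorem~\ref{thm:unary} and is independent of the rest.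

\section{A marker letter determines the solutions}\label{sec:marker}

To prove that an equation has no solution we must control all finite languages $X$ at once. In general a solution of $XU=VX$ need not resemble $U$ or $V$: for $U=\{ab\}$, $V=\{ba\}$ we may take $X=\{b\}$. One extra letter removes this freedom.

\begin{lemma}\label{lem:marker}
Let $U,V$ be finite languages of nonempty words, and let $\xi\in U\cap V$ be a letter such that no other word of $U\cup V$ begins with $\xi$. If $X$ is finite, nonempty and $XU=VX$, then $S=\{j:\xi^j\in X\}$ is finite and nonempty, and $X=\bigcup_{j\in S}U^j$.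
\end{lemma}

\begin{proof}
We have $XU^k=V^kX$ for all $k$, since $XU^{k+1}=V^kXU=V^{k+1}X$. The set $S$ is finite because $X$ is.

Let $w\in X$, and let $k$ exceed the lengths of all words of $X$. Then $\xi^kw\in V^kX=XU^k$, so $\xi^kw=w'u_1\cdots u_k$ with $w'\in X$ and $u_t\in U$. As $|w'|<k$, we have $w'=\xi^j$ with $j\in S$ and $j<k$, and $\xi^{k-j}w=u_1\cdots u_k$. The word $u_1$ is nonempty and begins with $\xi$, so $u_1=\xi$; canceling and repeating, $u_1=\dots=u_{k-j}=\xi$. Hence $w=u_{k-j+1}\cdots u_k\in U^j$. This shows $S\ne\emptyset$ and $X\subseteq\bigcup_{j\in S}U^j$.

Conversely, let $j\in S$ and $u\in U^j$. Then $\xi^ju\in XU^j=V^jX$, say $\xi^ju=v_1\cdots v_jx$ with $v_t\in V$ and $x\in X$. As before $v_1=\dots=v_j=\xi$, so $u=x\in X$.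
\end{proof}

The finiteness of $X$ is used to choose $k$. Over a one-letter alphabet the hypothesis forces $U=V=\{\xi\}$, so the lemma has content only for two or more letters.

Now let $V=U\setminus\{h\}$ for a word $h\in U$. Since $U^{n+1}=hU^n\cup VU^n$, the language $X=U^n$ is a solution of $XU=VX$ if and only if
\begin{equation}\label{eq:refactor}
hU^n\subseteq VU^n .
\end{equation}
In words: every product $hu_1\cdots u_n$ can be cut again into exactly $n+1$ words of $U$, the first of which is not $h$. The next example shows both outcomes, and each half is a model for one half of the main proof.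

\begin{example}\label{ex:small}
Let $U=\{\xi,a,a^2,a^3,a\xi\}$ and $h=a^2$. Then
\[
a^2\cdot\xi=a\cdot a\xi,\quad a^2\cdot a=a\cdot a^2,\quad a^2\cdot a^2=a\cdot a^3,\quad a^2\cdot a^3=a^3\cdot a^2,\quad a^2\cdot a\xi=a^3\cdot\xi ,
\]
so \eqref{eq:refactor} holds for $n=1$ and $X=U$ is a solution.

Now delete $a^3$: let $U=\{\xi,a,a^2,a\xi\}$, again with $h=a^2$. Shortest and longest words of $U$ and $V$ still have the same lengths, but there is no solution. Indeed, let $X=\bigcup_{j\in S}U^j$ be one and let $n=\max S$. Then $a^{2n+2}\in U^{n+1}\subseteq XU=VX=\bigcup_{j\in S}VU^j$. So $a^{2n+2}$ is a product of at most $n+1$ words from $\{a,a^2\}$, the first being $a$, and such a product has length at most $2n+1$.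
\end{example}

Note the asymmetry. To produce a solution we refactor into \emph{exactly} $n+1$ words. To exclude a solution we must rule out refactorizations into \emph{at most} $n+1$ words, because $S$ may have several elements.

\section{Refactorizations as runs of an automaton}\label{sec:languages}

We want to design $U$ and $h$ so that condition \eqref{eq:refactor} expresses a property of a finite automaton. Let $B=\{\#,c\}$.

\begin{definition}\label{def:stepper}
A \emph{stepper} consists of a finite set $Q$ of states, two distinct states $s$ and $\mathrm{acc}$, and a finite set of transitions $(p,\sigma,q)$ with $p,q\in Q$ and label $\sigma\in B^*$, such that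
\begin{itemize}
\item[(S1)] the transitions leaving $\mathrm{acc}$ are exactly $(\mathrm{acc},y,\mathrm{acc})$, $y\in B$;
\item[(S2)] no state is both the source of a transition with label $\varepsilon$ and the target of a transition with label $\varepsilon$.
\end{itemize}
An \emph{accepting run} on $w\in B^*$ is a path from $s$ to $\mathrm{acc}$ whose labels concatenate to $w$; its transitions are its \emph{steps}. The \emph{excess} of a transition with label $\sigma$ is $|\sigma|-1$, and the excess of a path is the sum over its transitions. Thus an accepting run on $w$ with $n'$ steps has excess $|w|-n'$.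
\end{definition}

The goal of this section is the following statement.

\begin{proposition}\label{prop:languages}
From a stepper one can compute an alphabet $\Gamma$, a letter $\xi\in\Gamma$, a finite language $U\subset\Gamma^+$ and a word $h\in U$ such that, with $V=U\setminus\{h\}$, we have $\xi\in V$, no other word of $U$ begins with $\xi$, and:
\begin{itemize}
\item[(a)] if every $w\in B^n$ has an accepting run with exactly $n$ steps, then $X=U^n$ solves $XU=VX$;
\item[(b)] if $XU=VX$ has a nonempty finite solution, then for some $n\ge0$ every $w\in B^n$ has an accepting run with at most $n$ steps.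
\end{itemize}
\end{proposition}

\subsection*{Blocks and cuts}

The idea is to stretch each letter of $B$ into a block of $N$ numbered letters, so that the place at which a block is cut can record a state. Let $\vdash$ be a new symbol, $B_\vdash=B\cup\{\vdash\}$, $Q'=Q\setminus\{\mathrm{acc}\}$ and $N=|Q'|+3$. Choose an injection $\iota:Q'\to\{1,\dots,N-1\}$ that gives larger values to the targets of $\varepsilon$-transitions than to all other states, and put $\iota(\mathrm{acc})=N$. By (S2) and (S1), $\iota(p)<\iota(q)$ for every transition $(p,\varepsilon,q)$. Let $d,d'$ be the two elements of $\{1,\dots,N-1\}$ not in $\iota(Q')$. The numbers $0$, $d$, $d'$ and $\iota(p)$ for $p\in Q'$ are pairwise distinct.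

The alphabet $\Gamma$ consists of $\xi$ and the letters $(x,i)$ with $x\in B_\vdash$ and $0\le i<N$; we call $i$ the \emph{index} of $(x,i)$. Put
\[
\phi(x)[i,j)=(x,i)(x,i+1)\cdots(x,j-1),\qquad \phi(x)=\phi(x)[0,N),
\]
extend $\phi$ to a morphism on $B_\vdash^*$, and let
\[
h=\phi(\vdash),\qquad H=\{\phi(y):y\in B\}.
\]
The products $hu_1\cdots u_n$ with all $u_t\in H$ are the words $\phi({\vdash}w)$ with $w\in B^n$. For $w=y_1\cdots y_n$, $y_0={\vdash}$, $0\le i\le n$ and $p\in Q$, the situation ``$i$ letters are read and the state is $p$'' is represented by the prefix
\[
z_{i,p}=\phi(y_0\cdots y_{i-1})\,\phi(y_i)[0,\iota(p))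
\]
of $\phi({\vdash}w)$. In particular $z_{0,s}=\phi(\vdash)[0,\iota(s))$ and $z_{n,\mathrm{acc}}=\phi({\vdash}w)$. A step must lead from one such prefix to the next by appending one word of $U$. So let $\Lambda$ contain, for every transition $(p,\sigma,q)$ with $p\ne\mathrm{acc}$ and every $x\in B_\vdash$, the word
\[
\begin{cases}
\phi(x)[\iota(p),\iota(q)) & \text{if } \sigma=\varepsilon,\\[2pt]
\phi(x)[\iota(p),N)\;\phi(y'_1\cdots y'_{\delta-1})\;\phi(y'_\delta)[0,\iota(q)) & \text{if } \sigma=y'_1\cdots y'_\delta,\ \delta\ge1.
\end{cases}
\]
Here $x$ stands for the letter in whose block the previous cut lies. The word in the first line is nonempty because $\iota(p)<\iota(q)$; this is the purpose of (S2). The loops at $\mathrm{acc}$ need no new words, since $z_{i+1,\mathrm{acc}}=z_{i,\mathrm{acc}}\,\phi(y_{i+1})$ and $\phi(y_{i+1})\in H$; this is the purpose of (S1). Figure~\ref{fig:cuts} shows an example.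

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,1.3) rectangle (3,1.9);  \node at (1.5,1.6) {$\phi(\vdash)$};
\draw (3,1.3) rectangle (6,1.9);  \node at (4.5,1.6) {$\phi(y_1)$};
\draw (6,1.3) rectangle (9,1.9);  \node at (7.5,1.6) {$\phi(y_2)$};
\draw (9,1.3) rectangle (12,1.9); \node at (10.5,1.6) {$\phi(y_3)$};
\draw (0,0) rectangle (1.1,0.6);    \node at (0.55,0.3) {$z_{0,s}$};
\draw (1.1,0) rectangle (3.7,0.6);  \node at (2.4,0.3) {$(s,y_1,p)$};
\draw (3.7,0) rectangle (5.4,0.6);  \node at (4.55,0.3) {$(p,\varepsilon,q)$};
\draw (5.4,0) rectangle (12,0.6);   \node at (8.7,0.3) {$(q,y_2y_3,\mathrm{acc})$};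
\draw[dashed] (3,1.3) -- (3,0.6);
\draw[dashed] (6,1.3) -- (6,0.6);
\draw[dashed] (9,1.3) -- (9,0.6);
\node at (1.1,-0.3) {$\iota(s)$};
\node at (3.7,-0.3) {$\iota(p)$};
\node at (5.4,-0.3) {$\iota(q)$};
\end{tikzpicture}
\caption{Two factorizations of the word $\phi({\vdash}y_1y_2y_3)$ into four words. Above: into blocks. Below: along a run with three steps, of excesses $0$, $-1$, $+1$. Each cut lies inside a block, at the index that encodes the state reached, and each word after the first is labeled by the transition it encodes.}
\label{fig:cuts}
\end{figure}

\subsection*{Repairing the other products}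

Condition \eqref{eq:refactor} concerns all products $hu_1\cdots u_n$, including those in which some $u_t$ is $\xi$, $h$ or a word of $\Lambda$. These carry no information, and we want them to be refactorable for free. The natural device is to move every cut to the unused index $d$ until the first factor $u\notin H$ is reached; what is left over is a tail $\tau_x=\phi(x)[d,N)$, which we absorb into one new word $\tau_xu$. The difficulty is a regress, already visible in Example~\ref{ex:small}, where $a\xi$ repairs $a^2\cdot\xi$ and then $a^2\cdot a\xi$ needs repair. The new words $\tau_yu$ are themselves factors outside $H$, and treating them in the same way would require $\tau_x\tau_yu$, and so on without end. We stop the regress with the second unused index $d'$: to repair a factor $\tau_yu$ we move the cuts to $d'$, join the leftover tail $\tau'_x=\phi(x)[d',N)$ to $\tau_y$ alone, and keep $u$ as a factor. This creates one more factor at the end, which is compensated by a longer first factor. Define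
\begin{align*}
D&=\{\tau_x\,\phi(y)[0,d): x\in B_\vdash,\ y\in B\},\\
D'&=\{\tau'_x\,\phi(y)[0,d'): x,y\in B\},\\
J&=\{\tau'_x\tau_y: x\in B,\ y\in B_\vdash\},\\
K&=\{\phi(\vdash)[0,\iota(s)),\ \phi(\vdash)[0,d)\}\cup\{h\,\phi(x)[0,d'):x\in B\}\cup\{h\tau_y:y\in B_\vdash\},\\
W&=\{\xi,h\}\cup\Lambda\cup D\cup D'\cup J\cup K,\\
U&=H\cup W\cup\{\tau_xu: x\in B_\vdash,\ u\in W\},\qquad V=U\setminus\{h\}.
\end{align*}
All words of $U$ are nonempty. The first two words of $K$ are shorter than $h$ and the others are longer, so $K\subseteq V$; these are the first factors of our refactorizations. The only word of $U$ beginning with $\xi$ is $\xi$, and $\xi\in V$.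

\begin{lemma}\label{lem:repair}
If $u_1,\dots,u_n\in U$ are not all in $H$, then $hu_1\cdots u_n\in VU^n$.
\end{lemma}

\begin{proof}
Let $u_{i+1}$ be the first factor not in $H$, so $0\le i<n$ and $u_t=\phi(x_t)$ with $x_t\in B$ for $1\le t\le i$. Put $x_0={\vdash}$. It suffices to show that $\phi(x_0)\cdots\phi(x_i)u_{i+1}\in VU^{i+1}$. We use $\phi(x)=\phi(x)[0,d)\,\tau_x=\phi(x)[0,d')\,\tau'_x$.

If $u_{i+1}\in W$, then
\[
\phi(x_0)\cdots\phi(x_i)\,u_{i+1}=\phi(\vdash)[0,d)\cdot\prod_{t=0}^{i-1}\bigl(\tau_{x_t}\phi(x_{t+1})[0,d)\bigr)\cdot\bigl(\tau_{x_i}u_{i+1}\bigr)\in KD^iU\subseteq VU^{i+1}.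
\]
Otherwise $u_{i+1}=\tau_yu$ with $y\in B_\vdash$ and $u\in W$. For $i=0$ we have $h\tau_yu=(h\tau_y)\cdot u\in KW\subseteq VU$. For $i\ge1$,
\[
h\,\phi(x_1)\cdots\phi(x_i)\,\tau_yu=\bigl(h\,\phi(x_1)[0,d')\bigr)\cdot\prod_{t=1}^{i-1}\bigl(\tau'_{x_t}\phi(x_{t+1})[0,d')\bigr)\cdot\bigl(\tau'_{x_i}\tau_y\bigr)\cdot u ,
\]
which lies in $K(D')^{i-1}JW\subseteq VU^{i+1}$.
\end{proof}

The repair words must not help with the words $\phi({\vdash}w)$. This is why $H$ is kept out of $W$: if the words $\tau_x\phi(y)$ were in $U$, the first display above would refactor every $\phi({\vdash}w)$ with $w\neq\varepsilon$, whatever the stepper. With $U$ as defined, a factorization that has moved its cuts to $d$ or $d'$ can leave that index only through a word that does not occur in any $\phi({\vdash}w)$.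

\begin{lemma}\label{lem:runs}
For $w\in B^n$ and $n'\ge0$, we have $\phi({\vdash}w)\in VU^{n'}$ if and only if $w$ has an accepting run with $n'$ steps.
\end{lemma}

\begin{proof}
Let $w=y_1\cdots y_n$, $y_0={\vdash}$ and $z=\phi({\vdash}w)$.

Suppose $w$ has an accepting run with $n'$ steps. We have $z_{0,s}\in K\subseteq V$. If a step uses $(p,\sigma,q)$ after $i$ letters are read, then $\sigma=y_{i+1}\cdots y_{i+\delta}$ with $\delta=|\sigma|$, and $z_{i+\delta,q}=z_{i,p}u$, where $u$ is the word of $\Lambda$ for this transition and $x=y_i$ if $p\ne\mathrm{acc}$, and $u=\phi(y_{i+1})\in H$ if $p=\mathrm{acc}$. After $n'$ steps we reach $z_{n,\mathrm{acc}}=z$, so $z\in VU^{n'}$.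

Conversely, let $z=vu_1\cdots u_{n'}$ with $v\in V$ and $u_t\in U$. The word $z$ has three properties: (i) it does not contain $\xi$; (ii) a letter of index $i$ is followed by a letter of index $i+1\bmod N$; (iii) the letter $(\vdash,0)$ occurs only in the first position. Hence none of $v,u_1,\dots,u_{n'}$ is one of the following words:
\begin{itemize}
\item $\xi$ or $\tau_x\xi$, by (i);
\item a word of $J$ or a word $h\tau_y$, by (ii), since in these index $N-1$ is followed by index $d\ne0$;
\item $\tau_xu$ with $u\in\Lambda\cup D\cup D'\cup J$, by (ii), since $\tau_x$ ends with index $N-1$ and $u$ begins with a nonzero index;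
\item $\tau_xu$ with $u\in K\cup\{h\}$, by (iii), since $u$ begins with $(\vdash,0)$ and $\tau_x\neq\varepsilon$.
\end{itemize}
What remains is $H\cup\Lambda\cup D\cup D'\cup K\cup\{h\}$. The words of $K\cup\{h\}$ begin with $(\vdash,0)$ and the others do not. So by (iii) all $u_t$ lie in $H\cup\Lambda\cup D\cup D'$, while $v$, which begins with $(\vdash,0)$ and is not $h$, is one of
\[
\phi(\vdash)[0,\iota(s)),\qquad \phi(\vdash)[0,d),\qquad h\,\phi(x)[0,d').
\]

For a nonempty word without $\xi$, the \emph{first index} is the index of its first letter, and the \emph{exit index} is $j+1\bmod N$, where $j$ is the index of its last letter. From the definitions: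
\begin{center}
\begin{tabular}{l|cccc}
word of & $H$ & $D$ & $D'$ & $\Lambda$, for $(p,\sigma,q)$\\ \hline
first index & $0$ & $d$ & $d'$ & $\iota(p)$\\
exit index & $0$ & $d$ & $d'$ & $\iota(q)\bmod N$
\end{tabular}
\end{center}
By (ii) the exit index of each factor is the first index of the next one, and the exit index of the last factor is that of $z$, namely $0$. Since the first indices in the table are pairwise distinct, the first index of $u_t$ determines its column and, in the last column, the state $p$. If $v=\phi(\vdash)[0,d)$, then inductively all $u_t$ lie in $D$ and the last exit index is $d\ne0$, which is impossible. If $v=h\,\phi(x)[0,d')$, then all $u_t$ lie in $D'$ and the last exit index is $d'\ne0$, which is impossible. So $v=z_{0,s}$.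

We now read off a run. Suppose $t<n'$ and $vu_1\cdots u_t=z_{i,p}$, where $p$ is reached from $s$ by a path with $t$ steps and label $y_1\cdots y_i$. The exit index of $z_{i,p}$ is $\iota(p)\bmod N$.

If $p\ne\mathrm{acc}$, then $u_{t+1}$ has first index $\iota(p)$, so it is the word of $\Lambda$ for some transition $(p,y'_1\cdots y'_\delta,q)$, $\delta\ge0$, and some $x$. It is a prefix of $\phi(y_i)[\iota(p),N)\,\phi(y_{i+1}\cdots y_n)$, the part of $z$ after $z_{i,p}$. Each of $\phi(x),\phi(y'_1),\dots,\phi(y'_\delta)$ contributes at least one letter to $u_{t+1}$, because $1\le\iota(q)$ and $\iota(p)<N$. Comparing letters gives $i+\delta\le n$, $x=y_i$ and $y'_1\cdots y'_\delta=y_{i+1}\cdots y_{i+\delta}$. So the path extends by this transition, and $z_{i,p}u_{t+1}=z_{i+\delta,q}$.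

If $p=\mathrm{acc}$, then $u_{t+1}$ has first index $0$, so $u_{t+1}\in H$. Comparing with $z$ gives $i<n$ and $u_{t+1}=\phi(y_{i+1})$. The path extends by $(\mathrm{acc},y_{i+1},\mathrm{acc})$, and $z_{i,\mathrm{acc}}u_{t+1}=z_{i+1,\mathrm{acc}}$.

After $n'$ steps we have $z_{i,p}=z$ for some $i,p$. The exit index of $z$ is $0$, so $p=\mathrm{acc}$, and comparing lengths gives $i=n$. The path is an accepting run on $w$ with $n'$ steps.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:languages}]
The statements about $\xi$ were noted after the definition of $U$.

(a) We verify \eqref{eq:refactor}. Let $u_1,\dots,u_n\in U$. If some $u_t$ is not in $H$, then $hu_1\cdots u_n\in VU^n$ by Lemma~\ref{lem:repair}. Otherwise $hu_1\cdots u_n=\phi({\vdash}w)$ with $w\in B^n$, and it lies in $VU^n$ by the hypothesis and Lemma~\ref{lem:runs}.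

(b) By Lemma~\ref{lem:marker} a solution has the form $X=\bigcup_{j\in S}U^j$ with $S$ finite and nonempty. Let $n=\max S$ and $w\in B^n$. Then $\phi({\vdash}w)\in U^{n+1}\subseteq XU=VX=\bigcup_{j\in S}VU^j$. By Lemma~\ref{lem:runs}, $w$ has an accepting run with $j$ steps for some $j\in S$, and $j\le n$.
\end{proof}

As an illustration, take the stepper that reads any five letters one at a time and then enters $\mathrm{acc}$. By (a), $U^n$ is a solution for every $n\ge5$; by the proof of (b), every solution has $\max S\ge5$, since shorter words have no accepting run. The stepper controls how large a solution must be. It remains to make this size depend on the running time of a machine.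

\section{Two-counter machines as orbits of an affine rule}\label{sec:orbit}

A \emph{deterministic two-counter machine} has states $0,\dots,m-1$, start state $0$, a halting state $\mathsf h$, and two counters holding natural numbers. Each state $q\ne\mathsf h$ carries one instruction, of one of the forms
\begin{itemize}
\item ``increment counter $1$ (or $2$) and go to $q'$'';
\item ``if counter $1$ (or $2$) is positive, decrement it and go to $q'$; otherwise go to $q''$''.
\end{itemize}
By Minsky's theorem \cite{minsky}, it is undecidable, indeed $\Sigma^0_1$-complete, whether such a machine started with both counters $0$ reaches $\mathsf h$. (An input $2^a$ in a counter can be loaded first by increment instructions.) Prefixing an increment and a decrement of counter $1$, we may assume $\mathsf h\ne0$, so $m\ge2$.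

A stepper will be able to compare the lengths of two blocks of letters $c$ by a linear relation. We therefore code a configuration by one number in such a way that a machine step is an affine map on each residue class.

\begin{lemma}\label{lem:orbit}
From a machine one can compute integers $P\ge2$, $n_0\ge0$, $M_\rho\ge2$ and $R_\rho\ge0$ for $0\le\rho<P$, and a set $F\subseteq\{0,\dots,P-1\}$ with the following property. Let
\[
f(kP+\rho)=kM_\rho+R_\rho\quad(k\ge0,\ 0\le\rho<P),\qquad n_{i+1}=f(n_i).
\]
Then the machine halts if and only if $n_i\bmod P\in F$ for some $i$.
\end{lemma}

\begin{proof}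
Let the configuration stay unchanged in state $\mathsf h$, so that the computation is infinite. Code the configuration with state $q$ and counters $a_1,a_2$ by $n=mt+q$, where $t=2^{a_1}3^{a_2}$. Let $P=6m$. Write $n=kP+\rho$ with $0\le\rho<P$, and $\rho=mt_0+q_0$ with $0\le t_0<6$, $0\le q_0<m$. Then $n=m(6k+t_0)+q_0$, so $q=q_0$ and $t=6k+t_0$. Counter $1$ is positive if and only if $t$ is even, that is, $t_0$ is even; counter $2$ is positive if and only if $3\mid t$, that is, $3\mid t_0$. Thus $\rho$ determines the instruction and the outcome of a test. A step multiplies $t$ by a factor $\mu\in\{2,3,\tfrac12,\tfrac13,1\}$ and moves to a state $\tilde q$, both determined by $\rho$, and the next code is $m\mu(6k+t_0)+\tilde q=k\,\mu P+(m\mu t_0+\tilde q)$. Explicitly: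
\begin{center}
\begin{tabular}{l|ll}
instruction at $q$ & $M_\rho$ & $R_\rho$\\ \hline
increment counter $1$ & $2P$ & $2mt_0+q'$\\
increment counter $2$ & $3P$ & $3mt_0+q'$\\
test counter $1$, $t_0$ even & $P/2$ & $mt_0/2+q'$\\
test counter $2$, $3\mid t_0$ & $P/3$ & $mt_0/3+q'$\\
test, remaining cases & $P$ & $mt_0+q''$\\
$q=\mathsf h$ & $P$ & $\rho$
\end{tabular}
\end{center}
All entries are natural numbers and $M_\rho\ge P/3=2m\ge4$. Let $n_0=m$, the code of the initial configuration, and $F=\{\rho<P:\rho\equiv\mathsf h \bmod m\}$. Then $n_i$ is the code of the configuration after $i$ steps, and since $m\mid P$, its state is $\mathsf h$ if and only if $n_i\bmod P\in F$.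
\end{proof}

We record the computation in the infinite word
\[
\omega=\#c^{n_0}\#c^{n_1}\#c^{n_2}\#\cdots ,
\]
and call $c^{n_i}$ its $i$th block.

\section{A stepper that finds errors by counting steps}\label{sec:stepper}

Proposition~\ref{prop:languages} speaks about \emph{every} word of length $n$. So the stepper should accept a word if it shows a halting configuration or deviates from $\omega$, and should reject the prefixes of $\omega$ when the machine does not halt. A deviation in the initial block, and a halting configuration, are recognized by finite memory. The difficulty is a block $c^{n}$ followed by a block whose length is not $f(n)$: a finite automaton cannot compare lengths. But the excess of a run is a counter, which is inspected once, at the end of the run, and one comparison is all that one error needs. In view of the two parts of Proposition~\ref{prop:languages}, a test must be able to reach excess exactly $0$ when the error is present, and must have negative excess when it is not. Both demands are met by one rule: \emph{losses are forced and gains are optional}.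

\begin{example}\label{ex:double}
Take the doubling rule $f(n)=2n$, written with $P=2$, $M_0=M_1=4$, $R_0=0$, $R_1=2$. Let the first block be $c^3$, so $k=1$, $\rho=1$ and $f(3)=6$; let the second block be $c^t$.

\emph{Too long.} On the first block lose $1$ for each full group of $P=2$ letters, here $1$ in total. On the second block read $R_1+1=3$ letters at excess $0$, then any number of groups of $M_1=4$ letters at a gain of $1$ each, and accept. Making up the loss takes one group, hence $3+4=7$ letters. So excess $\ge0$ requires $t\ge7$, and for $t\ge7$ excess $0$ is attained.

\emph{Too short.} On the first block gain at most $1$ for each full group of $2$ letters, here $0$ or $1$ as we choose. On the second block lose $1$ each time the number of letters read reaches $2,6,10,\dots$, and accept at the next $\#$. The loss is $0$ for $t\le1$, it is $1$ for $2\le t\le5$, and it is at least $2$ for $t\ge6$. So excess $0$ is attained for $t\le5$, and the excess is negative for the correct value $t=6$.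
\end{example}

To describe the stepper briefly we use \emph{edges} $p\xrightarrow{\sigma/\gamma}q$, where $\sigma\in B^+$, $\gamma\in\{-1,0,+1\}$, and $|\sigma|\ge2$ if $\gamma=+1$. Such an edge stands for a chain of $|\sigma|-\gamma$ transitions from $p$ to $q$ through new inner states used by no other edge. For $\gamma=0$ the chain reads the letters of $\sigma$ one at a time; for $\gamma=-1$ it begins with an $\varepsilon$-transition and then reads the letters one at a time; for $\gamma=+1$ it reads the first two letters in one transition and the others one at a time. The chain has label $\sigma$ and excess $\gamma$. An inner state has one incoming and one outgoing transition, so every accepting run is a sequence of complete edges. The target of an $\varepsilon$-transition is always an inner state and the source never is, so (S2) holds.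

With the data of Lemma~\ref{lem:orbit}, the stepper has the states $s$, $\mathrm{acc}$, $r$, and $e_\rho,l_\rho,l^*_\rho,b_\rho,b^*_\rho$ for $0\le\rho<P$, the inner states, and the following edges. Here $y\in B$, $0\le\rho<P$, $M=M_\rho$, $R=R_\rho$.
\begin{itemize}
\item \emph{Choosing a block:} $s\xrightarrow{\#/0}q$ for $q\in\{r,e_0,l_0,b_0\}$; \ $r\xrightarrow{y/0}r$; \ $r\xrightarrow{\#/0}q$ for $q\in\{e_0,l_0,b_0\}$; and the loops $\mathrm{acc}\xrightarrow{y/0}\mathrm{acc}$.
\item \emph{Initial check:} $s\xrightarrow{\sigma/0}\mathrm{acc}$ for each $\sigma$ with $1\le|\sigma|\le n_0+2$ that differs from the prefix of $\omega$ of the same length exactly in the last letter.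
\item \emph{Halting test:} $e_\rho\xrightarrow{c/0}e_{\rho+1\bmod P}$; \ $e_\rho\xrightarrow{\#/0}\mathrm{acc}$ if $\rho\in F$.
\item \emph{Too-long test:} $l_\rho\xrightarrow{c/0}l_{\rho+1}$ for $\rho<P-1$; \ $l_{P-1}\xrightarrow{c/-1}l_0$; \ $l_\rho\xrightarrow{\#c^{R+1}/0}q$ and $l^*_\rho\xrightarrow{c^M/+1}q$ for $q\in\{l^*_\rho,\mathrm{acc}\}$.
\item \emph{Too-short test:} $b_\rho\xrightarrow{c/0}b_{\rho+1\bmod P}$; \ $b_0\xrightarrow{c^P/+1}b_0$; \ $b_\rho\xrightarrow{\#c^t\#/0}\mathrm{acc}$ for $0\le t<R$; \ $b_\rho\xrightarrow{\#c^R/0}b^*_\rho$; \ $b^*_\rho\xrightarrow{c^M/-1}b^*_\rho$; \ $b^*_\rho\xrightarrow{c^t\#/-1}\mathrm{acc}$ for $0\le t<M$.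
\end{itemize}
The bounds $P\ge2$ and $M_\rho\ge2$ are what makes the edges of excess $+1$ legitimate. Let
\[
\lambda_\rho(t)=\bigl|\{j\ge0: R_\rho+jM_\rho\le t\}\bigr| .
\]
For $n=kP+\rho$ we have $f(n)=R_\rho+kM_\rho$, so
\begin{equation}\label{eq:lambda}
\lambda_\rho(f(n))=k+1,\qquad \lambda_\rho(t)\le k \ \text{ for } t<f(n).
\end{equation}

\begin{lemma}\label{lem:tests}
Consider paths that end when they first reach $\mathrm{acc}$, and write $n=kP+\rho$ with $0\le\rho<P$. The pairs (label, excess) of such paths are exactly the following.
\begin{itemize}
\item[(E)] From $e_0$: label $c^n\#$ with $\rho\in F$, excess $0$.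
\item[(L)] From $l_0$: label $c^n\#c^{R_\rho+1+k'M_\rho}$, excess $k'-k$, for any $n,k'\ge0$.
\item[(B)] From $b_0$: label $c^n\#c^t\#$, excess $g-\lambda_\rho(t)$, for any $n,t\ge0$ and $0\le g\le k$.
\end{itemize}
\end{lemma}

\begin{proof}
In each test the path first moves among the states $e_i$, $l_i$ or $b_i$ reading some word $c^n$, and then takes an edge whose label begins with $\#$. The subscript of the state counts the letters read modulo $P$ (the loop at $b_0$ reads $P$ letters), so this edge starts at $e_\rho$, $l_\rho$ or $b_\rho$. This proves (E).

(L) The path on $c^n$ is unique and uses the edge from $l_{P-1}$ to $l_0$ exactly $k$ times, so its excess is $-k$. The rest consists of the edge with label $\#c^{R_\rho+1}$ followed by $k'$ edges with label $c^{M_\rho}$, the last edge leading to $\mathrm{acc}$ and the earlier ones to $l^*_\rho$. Its excess is $k'$, and every $k'\ge0$ occurs.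

(B) The excess on $c^n$ is the number $g$ of uses of the loop at $b_0$. These read $gP\le n$ letters, so $g\le k$; and every $g\le k$ occurs, by taking the loop $g$ times at the start and reading the remaining letters singly. The rest is either one edge with label $\#c^t\#$, $t<R_\rho$, of excess $0=-\lambda_\rho(t)$, or the edge to $b^*_\rho$, then $j\ge0$ loops, then an edge with label $c^{t'}\#$, $0\le t'<M_\rho$. In the second case the label is $\#c^t\#$ with $t=R_\rho+jM_\rho+t'$ and the excess is $-(j+1)=-\lambda_\rho(t)$. Every $t\ge R_\rho$ has this form by division with remainder.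
\end{proof}

\begin{lemma}\label{lem:sound}
If the machine does not halt and $w$ is the prefix of $\omega$ of length $n\ge0$, then $w$ has no accepting run with at most $n$ steps.
\end{lemma}

\begin{proof}
We show that every accepting run on $w$ has negative excess. The run cannot begin with an edge of the initial check, because the label of such an edge is not a prefix of $\omega$. There is no edge from $r$ to $\mathrm{acc}$. So the run enters $e_0$, $l_0$ or $b_0$ with excess $0$, on reading the letter $\#$ that precedes some block $c^{n_i}$; it then follows a path as in Lemma~\ref{lem:tests}, whose label is a prefix of $c^{n_i}\#c^{n_{i+1}}\#\cdots$; and it ends with loops at $\mathrm{acc}$ of excess $0$. Let $n_i=kP+\rho$.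

Case (E) would give $\rho\in F$, and the machine would halt. In case (L) we get $R_\rho+1+k'M_\rho\le n_{i+1}=R_\rho+kM_\rho$, so $k'<k$ and the excess $k'-k$ is negative. In case (B) we have $t=n_{i+1}=f(n_i)$, so by \eqref{eq:lambda} the excess is $g-(k+1)<0$.
\end{proof}

The bound on the number of steps cannot be dropped: the too-short test does accept long prefixes of $\omega$, but only with negative excess. This is where the finiteness of $X$ enters a second time, through the choice $n=\max S$ in Proposition~\ref{prop:languages}(b).

\begin{lemma}\label{lem:complete}
If the machine halts, then for all large $n$ every $w\in B^n$ has an accepting run with exactly $n$ steps.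
\end{lemma}

\begin{proof}
Let $n_T\bmod P\in F$, put $\theta=\#c^{n_0}\#\cdots\#c^{n_T}\#$, and let $w=y_1\cdots y_n$ with $n\ge|\theta|$. It suffices to reach $\mathrm{acc}$ with excess $0$ on some prefix of $w$, since the loops at $\mathrm{acc}$ read the rest with excess $0$. If $y_1=\#$, each of $e_0,l_0,b_0$ can be entered with excess $0$ on reading any occurrence of $\#$ in $w$: directly from $s$ at position $1$, and through $r$ at later positions.

If $\theta$ is a prefix of $w$, apply (E) to the block $c^{n_T}$. Otherwise let $\mu\le|\theta|$ be the first position at which $w$ differs from $\theta$. If $\mu\le n_0+2$, then $y_1\cdots y_\mu$ is the label of an edge of the initial check. If $\mu\ge n_0+3$, position $\mu$ of $\theta$ lies in the part $c^{n_{i+1}}\#$ for some $0\le i<T$, and $w$ begins with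
\[
\#c^{n_0}\#\cdots\#c^{n_i}\#c^t\,y_\mu ,
\]
where either $t=n_{i+1}$ and $y_\mu=c$, or $t<n_{i+1}$ and $y_\mu=\#$. Let $n_i=kP+\rho$, and enter a test at the letter $\#$ before $c^{n_i}$.

In the first case the text continues with $c^{n_i}\#c^{n_{i+1}+1}$, and $n_{i+1}+1=R_\rho+1+kM_\rho$. Path (L) with $k'=k$ has this label and excess $0$. In the second case the text continues with $c^{n_i}\#c^t\#$, and $\lambda_\rho(t)\le k$ by \eqref{eq:lambda}. Path (B) with $g=\lambda_\rho(t)$ has this label and excess $0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

The problem is in $\Sigma^0_1$: given $U,V$, enumerate the nonempty finite $X\subset A^*$ and test whether $XU=VX$. We reduce the halting problem of Section~\ref{sec:orbit} to it.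

Given a machine, let $\Gamma,\xi,U,h,V$ be provided by Proposition~\ref{prop:languages} for the stepper of Section~\ref{sec:stepper}. If the machine halts, Lemma~\ref{lem:complete} and part (a) give a solution of $XU=VX$. If it does not halt, then by Lemma~\ref{lem:sound} for every $n$ some word of $B^n$ has no accepting run with at most $n$ steps, so by part (b) there is no solution. Thus $XU=VX$ has a nonempty finite solution over $\Gamma$ if and only if the machine halts.

The alphabet $\Gamma$ depends on the machine, so we encode it in $A$. The encoded equation might have solutions that are not encodings of languages over $\Gamma$; we exclude this by choosing an encoding under which $\xi$ remains a marker letter. Let $0,1\in A$ be distinct letters. Define a morphism $\psi:\Gamma^*\to A^*$ by $\psi(\xi)=0$ and by sending the other letters of $\Gamma$ to distinct words of $1\{0,1\}^{\kappa-1}$, where $2^{\kappa-1}\ge|\Gamma|-1$. No image of a letter is a prefix of another, so a word $\psi(u)$ is decoded uniquely from the left, and $\psi$ is injective. Hence $\psi(V)=\psi(U)\setminus\{\psi(h)\}$ is $\psi(U)$ with one word deleted. A word $\psi(u)$ with $u\in U$ begins with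 $0$ only if $u$ begins with $\xi$, that is, $u=\xi$; so Lemma~\ref{lem:marker} applies to $\psi(U)$, $\psi(V)$ and the letter $0$.

If $X_0U=VX_0$, then $\psi(X_0)\psi(U)=\psi(V)\psi(X_0)$. Conversely, let $X\subset A^*$ be finite and nonempty with $X\psi(U)=\psi(V)X$. By Lemma~\ref{lem:marker}, $X=\bigcup_{j\in S}\psi(U)^j=\psi(X_0)$ with $X_0=\bigcup_{j\in S}U^j$ finite and nonempty. Then $\psi(X_0U)=\psi(VX_0)$, and injectivity gives $X_0U=VX_0$. So $X\psi(U)=\psi(V)X$ is solvable over $A$ if and only if the machine halts.

The map from machines to pairs $(\psi(U),\psi(V))$ is computable. It is a many-one reduction of a $\Sigma^0_1$-complete problem to ours, and its values are pairs in which the second language is the first with one word deleted. This proves Theorem~\ref{thm:main}. \qed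

\section{One letter: proof of Theorem~\ref{thm:unary}}\label{sec:unary}

For $A=\{\mathsf a\}$ we identify $\mathsf a^n$ with $n$. The monoid becomes the set of nonempty finite subsets of $\mathbb N$ with the sumset $X+Y=\{x+y:x\in X,\ y\in Y\}$. It is commutative, so a system in unknowns $X_1,\dots,X_k$ consists of finitely many equations, indexed by $e$,
\begin{equation}\label{eq:system}
\sum_i\alpha^e_iX_i+C^e=\sum_i\beta^e_iX_i+D^e,\qquad \alpha^e_i,\beta^e_i\in\mathbb N,
\end{equation}
where $\alpha X$ is the sum of $\alpha$ copies of $X$, $0X=\{0\}$, and $C^e,D^e$ are constants (equal to $\{0\}$ if no constant occurs on that side). We write $[a,b]=\{a,a+1,\dots,b\}$.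

We use two standard facts. \emph{Presburger arithmetic}, the first-order theory of $\mathbb N$ with addition and order, is decidable; linear equations with fixed coefficients are expressible in it. \emph{Dickson's lemma} says that every infinite sequence in $\mathbb N^k$ contains a term $m$ and a later term $m'$ with $m\le m'$ componentwise.

Both $\min$ and $\max$ are additive on sumsets, which gives two linear systems as necessary conditions. They are not sufficient. The equation $X+X=\{0,2,3,4\}$ requires $\min X=0$ and $\max X=2$, but $\{0,2\}$ and $\{0,1,2\}$ give $\{0,2,4\}$ and $[0,4]$. Here $\max X$ is bounded and a finite search settles the matter. When $\max X$ is not bounded, we take $X$ to be a long interval, which erases all structure except the endpoints.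

\begin{lemma}\label{lem:interval}
If $T\subset\mathbb N$ is finite, $0\in T$ and $\max T\le L$, then $[0,L]+T=[0,L+\max T]$. Also $[0,L]+[0,L']=[0,L+L']$ for all $L,L'$.
\end{lemma}

\begin{proof}
We have $[0,L]+T=\bigcup_{t\in T}[t,L+t]$. Consecutive elements $t<t'$ of $T$ satisfy $t'-t\le\max T\le L$, so consecutive intervals overlap and the union is $[0,L+\max T]$. The second statement is the case $T=[0,L']$, after exchanging $L$ and $L'$ if $L'>L$.
\end{proof}

\subsection*{Normalizing the minima}

Write $X_i=x_i+Y_i$ with $x_i=\min X_i$ and $\min Y_i=0$, and likewise $C^e=\min C^e+C^e_0$, $D^e=\min D^e+D^e_0$. The left side of \eqref{eq:system} is the translate by $\sum_i\alpha^e_ix_i+\min C^e$ of the set $\sum_i\alpha_i^eY_i+C^e_0$, which has minimum $0$, and the right side is described in the same way with $\beta^e_i$ and $D^e$. So \eqref{eq:system} holds if and only if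
\[
\sum_i\alpha^e_ix_i+\min C^e=\sum_i\beta^e_ix_i+\min D^e
\quad\text{and}\quad
\sum_i\alpha^e_iY_i+C^e_0=\sum_i\beta^e_iY_i+D^e_0 .
\]
The first condition involves only the $x_i$ and the second only the $Y_i$. Solvability of the first system over $\mathbb N$ is a Presburger statement. So we may assume that all constants contain $0$, and look for solutions $Y_1,\dots,Y_k$ that contain $0$.

\subsection*{Bounded and unbounded unknowns}

Let $\mathrm{Sol}$ be the set of $m\in\mathbb N^k$ with
\[
\sum_i\alpha^e_im_i+\max C^e=\sum_i\beta^e_im_i+\max D^e\qquad\text{for all } e .
\]
The maxima of a solution form an element of $\mathrm{Sol}$, so if $\mathrm{Sol}=\emptyset$, which is decidable, there is no solution. Assume $\mathrm{Sol}\ne\emptyset$, and let $I$ be the set of $i$ for which $m_i$ is unbounded on $\mathrm{Sol}$. Unboundedness of $m_i$ on $\mathrm{Sol}$ is a Presburger statement, so $I$ is computable. So is the statement ``$m_i\le b$ for all $m\in\mathrm{Sol}$ and $i\notin I$'' for each $b$; trying $b=0,1,2,\dots$ we find such a bound $b$.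

We need all coordinates in $I$ to be large simultaneously, while the others stay fixed.

\begin{lemma}\label{lem:eta}
There is $\eta\in\mathbb N^k$ with $\sum_i\alpha^e_i\eta_i=\sum_i\beta^e_i\eta_i$ for all $e$, such that $\eta_i>0$ for $i\in I$ and $\eta_i=0$ for $i\notin I$.
\end{lemma}

\begin{proof}
For $i\in I$ take a sequence in $\mathrm{Sol}$ along which the $i$th coordinate strictly increases. By Dickson's lemma it contains $m$ and a later $m'$ with $m\le m'$. Then $m'-m\in\mathbb N^k$ solves the homogeneous system and has positive $i$th coordinate. Let $\eta$ be the sum of these vectors over $i\in I$. It solves the homogeneous system and is positive on $I$. Adding any multiple of $\eta$ to an element of $\mathrm{Sol}$ gives an element of $\mathrm{Sol}$, so $\eta_i>0$ implies $i\in I$.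
\end{proof}

We say that an equation \emph{involves} $I$ if $\alpha^e_i>0$ or $\beta^e_i>0$ for some $i\in I$.

\begin{proposition}\label{prop:search}
The normalized system has a solution if and only if there are sets $Y_i\subseteq[0,b]$ with $0\in Y_i$, for $i\notin I$, such that
\begin{itemize}
\item[(1)] all equations that do not involve $I$ hold, and
\item[(2)] $(\max Y_i)_{i\notin I}$ extends to an element of $\mathrm{Sol}$.
\end{itemize}
\end{proposition}

\begin{proof}
If $(Y_i)$ is a solution, then $(\max Y_i)\in\mathrm{Sol}$. Hence $Y_i\subseteq[0,b]$ for $i\notin I$ and (2) holds, and (1) holds because all equations do.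

Conversely, let $m\in\mathrm{Sol}$ extend $(\max Y_i)_{i\notin I}$, and let $G$ be at least $b$ and at least the maximum of every constant. Adding a multiple of $\eta$ changes only the coordinates in $I$, so we may assume $m_i\ge G$ for $i\in I$. Put $Y_i=[0,m_i]$ for $i\in I$; then $\max Y_i=m_i$ for all $i$. Equations that do not involve $I$ hold by (1). Let $e$ involve $I$. Since $\eta$ is positive exactly on $I$, one side of $\sum_i\alpha^e_i\eta_i=\sum_i\beta^e_i\eta_i$ is positive, hence both are, and so each side of equation $e$ has a summand $[0,m_i]$ with $i\in I$. Every other summand is either an interval $[0,m_{i'}]$ with $i'\in I$, or a set $T\ni0$ with $\max T\le G$, namely a constant or some $Y_{i'}$ with $i'\notin I$. Add the summands one at a time to $[0,m_i]$. By Lemma~\ref{lem:interval} each partial sum is an interval $[0,L]$ with $L\ge m_i\ge G$, so the lemma applies again at the next step. Thus each side is the full interval from $0$ to its maximum, and the two maxima agree because $m\in\mathrm{Sol}$. So $e$ holds.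
\end{proof}

There are finitely many choices of $(Y_i)_{i\notin I}$; condition (1) is a finite computation and condition (2) is a Presburger statement. So the criterion of Proposition~\ref{prop:search} is decidable, and Theorem~\ref{thm:unary} follows. \qed

\begin{thebibliography}{9}

\bibitem{tutorial}
\emph{Combinatorics on Words -- A Tutorial},
\texttt{http://www-igm.univ-mlv.fr/\textasciitilde{}berstel/\allowbreak Articles/\allowbreak 2003TutorialCoWdec03.pdf}

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\end{thebibliography}
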